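# The distance trisector curve satisfies no algebraic differential equation

## 1. The trisector function and differentially algebraic functions

**Theorem 1.** Let $\mathbf p=(0,1)$ and $\mathbf q=(0,-1)$, let $C_1,C_2\subset\mathbb R^2$ be the distance trisector curves of $\mathbf p$ and $\mathbf q$, and let $f:\mathbb R\to\mathbb R$ be the function whose graph is $C_1$. There is no $N\ge 0$ and no nonzero polynomial $P\in\mathbb C[x,y_0,\dots,y_N]$ with
$$P(x,f(x),f'(x),\dots,f^{(N)}(x))=0$$
on a nonempty open interval.

**Corollary 2.** $f$ is not expressible by elementary functions; in particular $f$ is not algebraic.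

**Corollary 3.** Call an analytic function $h$ differentially algebraic (DA) if $\operatorname{trdeg}_{\mathbb C}\mathbb C(x,h,h',h'',\dots)<\infty$. No arc of $C_1$ has a nonconstant analytic parametrization $r\mapsto(X(r),Y(r))$ with $X$ and $Y$ both DA. Hence, for arbitrary $\mathbf p\ne\mathbf q$ and any Cartesian coordinate system, an arc of a trisector curve that is the graph of an analytic function is not the graph of a DA (in particular, of an elementary) function.

Here is what the words mean. For a nonempty set $A\subseteq\mathbb R^2$ put $\operatorname{dist}(\mathbf x,A)=\inf_{\mathbf a\in A}\|\mathbf x-\mathbf a\|$. If we want one curve between two points, at equal distance from both, we get a line. If we want a curve at equal distance from a point and a line, we get a parabola. Now ask for two curves between $\mathbf p$ and $\mathbf q$, each halfway between its two neighbors: the distance trisector curves of $\mathbf p\neq\mathbf q$ are nonempty sets $C_1,C_2\subseteq\mathbb R^2$ with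
$$C_1=\{\mathbf x:\operatorname{dist}(\mathbf x,\mathbf p)=\operatorname{dist}(\mathbf x,C_2)\},\qquad C_2=\{\mathbf x:\operatorname{dist}(\mathbf x,\mathbf q)=\operatorname{dist}(\mathbf x,C_1)\}.$$
Each curve is defined through the other, so no formula for either can be read off.

The problem comes from the paper "The distance trisector curve" (https://researchmap.jp/read0065631/published_papers/20506377/attachment_file.pdf). We take the following as known, and nothing else about these curves: $C_1$ and $C_2$ exist and are unique; for $\mathbf p=(0,1)$, $\mathbf q=(0,-1)$ the set $C_1$ is the graph of a function $f:\mathbb R\to\mathbb R$, the set $C_2$ is the graph of $-f$, and $f$ is convex and (real) analytic. The conjecture to be settled says that $f$ is not expressible by elementary functions and, in particular, not algebraic. Corollary 2 says that it is true.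

An elementary function is a function of one variable obtained from the rational functions by finitely many arithmetic operations, compositions, and adjunctions of algebraic functions, exponentials and logarithms (equivalently, trigonometric functions and their inverses may be included). That $f$ is expressible by elementary functions means that it agrees with an elementary function on some nonempty open interval. That $f$ is algebraic means that $P(x,f(x))=0$ on some nonempty open interval for some nonzero $P\in\mathbb R[x,y]$.

Some examples of DA functions: $e^x$ (with $y_1-y_0=0$), $\tan x$ (with $y_1-1-y_0^2=0$), and $\int_0^xe^{-t^2}dt$ (with $y_2+2xy_1=0$). Theorem 1 says that $f$ belongs to no such list, whatever the order and degree of the equation.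

## 2. Why elementary functions are differentially algebraic

This section deduces the corollaries from Theorem 1. We work with germs of holomorphic functions at a point, and with the fields of meromorphic germs that they generate.

**Lemma 4.** (a) A germ $h$ is DA if and only if it satisfies some relation $P(x,h,\dots,h^{(N)})=0$ with $P\ne0$ a polynomial. (b) Sums, differences, products and quotients of DA germs are DA. (c) If $E\ni x$ is a field of germs closed under $d/dx$, of finite transcendence degree over $\mathbb C$, and $h$ is algebraic over $E$, then $h$ is DA. (d) If $h_1$, $h_2$ are DA, then $h_1\circ h_2$ is DA.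

**Proof.** We first prove (c). Let $A$ be the minimal polynomial of $h$ over $E$. Differentiating $A(h)=0$ gives $A'(h)h'+A^{*}(h)=0$, where $A^*$ is obtained by differentiating the coefficients of $A$. These derivatives lie in $E$, and $A'(h)\ne0$ because $A$ is separable. So $h'\in E(h)$. Hence $E(h)$ is closed under $d/dx$, contains all derivatives of $h$, and has the transcendence degree of $E$.

For (a), suppose $P(x,h,\dots,h^{(N)})=0$ with $N$ minimal. Then $x,h,\dots,h^{(N-1)}$ are algebraically independent, so $h^{(N)}$ is algebraic over $E_0=\mathbb C(x,h,\dots,h^{(N-1)})$. Differentiating the minimal polynomial of $h^{(N)}$ over $E_0$ as above gives $h^{(N+1)}\in E_0(h^{(N)})$, because derivatives of elements of $E_0$ lie in $E_0(h^{(N)})$. So $E_0(h^{(N)})$ is closed under $d/dx$, contains all $h^{(j)}$, and has finite transcendence degree. Conversely, in a field of finite transcendence degree the infinite list $x,h,h',\dots$ cannot be algebraically independent.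

For (b), the field generated by $x$ and all derivatives of two DA germs has finite transcendence degree, is closed under $d/dx$, and contains their sums, differences, products and quotients. For (d), a constant $h_2$ gives a constant composition. If $h_2$ is nonconstant, all derivatives of $h_1\circ h_2$ lie in the field generated by $x$, the $h_2^{(j)}$ and the $h_1^{(j)}\circ h_2$. Composition with a nonconstant $h_2$ is an injective ring homomorphism on germs, so $\operatorname{trdeg}\mathbb C(h_2,h_1^{(j)}\circ h_2:j\ge0)=\operatorname{trdeg}\mathbb C(x,h_1^{(j)}:j\ge0)<\infty$. $\square$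

**Proof of Corollary 2.** Rational functions, $\exp$ and $\log$ are DA. An elementary function is built in finitely many steps, and on a suitable subinterval all intermediate functions are analytic. By Lemma 4 it is DA there. Theorem 1 together with Lemma 4(a) says that $f$ is DA on no interval. That $f$ is not algebraic is the case $N=0$ of Theorem 1. $\square$

**Proof of Corollary 3.** Suppose $X,Y$ are DA and $Y=f(X)$. If $X'\equiv0$, then $X$ and $Y=f(X)$ would be constant, so $X'\not\equiv0$. The field generated by $r$ and all $X^{(j)},Y^{(j)}$ has finite transcendence degree. It contains $X$, $f(X)=Y$, $f'(X)=Y'/X'$, $f''(X)=(Y'/X')'/X'$, and so on. So $P(X,f(X),\dots,f^{(N)}(X))=0$ for some $N$ and some $P\ne0$. As $X$ is nonconstant, its values contain an open interval, on which $P(x,f,\dots,f^{(N)})=0$. This contradicts Theorem 1.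

For arbitrary $\mathbf p\ne\mathbf q$, a similarity carries $\mathbf p,\mathbf q$ to $(0,1),(0,-1)$. It multiplies all distances by one factor, so by uniqueness it carries trisector curves to trisector curves. An arc $r\mapsto(r,h(r))$ becomes an arc of $C_1$ or $C_2$ whose coordinates are real affine combinations of $r$ and $h(r)$, and these are DA if $h$ is. Finally $C_2$ is the mirror image of $C_1$ in the $x$-axis. An elementary $h$ is DA on a subinterval, so it is covered. $\square$

From now on we prove Theorem 1.

## 3. Reflecting $\mathbf p$ in a tangent line: the equations for $f$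

**Step 1: the symmetry of $f$ and the value $f(0)$.** Reflection in the $y$-axis fixes $\mathbf p$ and $\mathbf q$, so by uniqueness it preserves $C_1$. Hence $f$ is even. Being convex, it has its minimum at $0$, and $f'(0)=0$.

If $f(x_0)=0$, then $(x_0,0)\in C_1\cap C_2$ has distance $0$ to $C_2$, hence distance $0$ to $\mathbf p=(0,1)$, which is absurd. So $f$ has constant sign. If $f<0$, then $f$ is convex and bounded above on $\mathbb R$, hence constant. But $f$ cannot be constant: $C_1$ and $C_2$ would be parallel lines at constant distance, while the distance to $\mathbf p$ is unbounded on $C_1$. So $f$ is nonconstant and positive. Put $h=f(0)>0$. Then $C_2\subset\{y\le-h\}$ and $(0,-h)\in C_2$, so $\operatorname{dist}((0,h),C_2)=2h$. Thus $|1-h|=2h$, which forces $h=\frac13$. So $f\ge f(0)=\frac13$.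

**Step 2: three equations.** The aim is to turn the distance condition into equations between $f(x),f'(x)$ and $f(t),f'(t)$, where $(t,-f(t))$ is the point of $C_2$ nearest to $(x,f(x))$. Put
$$\Psi(x,t)=x^2+(f(x)-1)^2-(x-t)^2-(f(x)+f(t))^2 .$$
This is the squared distance of $(x,f(x))$ to $\mathbf p$ minus its squared distance to $(t,-f(t))$. Since $\operatorname{dist}((x,f(x)),\mathbf p)=\operatorname{dist}((x,f(x)),C_2)$, we have $\Psi\le0$ on all of $\mathbb R^2$. Since $C_2$ is closed, for each $x$ there is a $t$ with $\Psi(x,t)=0$. At such a point $\Psi$ has a maximum as a function of both variables, so not only $\Psi_t$ but also $\Psi_x$ vanishes. Writing out $\Psi_x=0$, $\Psi=0$, $\Psi_t=0$ gives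
$$f'(x)(1+f(t))=t, \tag{1}$$
$$2f(x)(1+f(t))=1+2xt-t^2-f(t)^2, \tag{2}$$
$$x-t=f'(t)\,(f(x)+f(t)). \tag{3}$$

**Step 3: $t$ is a function of $x$.** Let $m=f'(x)$, $c=f(x)-xm$ (the height at which the tangent line meets the $y$-axis), and $k=1+f(t)>0$. By (1), $t=mk$. Inserting this in (2) gives $2f(x)k=2xmk-m^2k^2-k^2+2k$. Dividing by $k$ yields $(1+m^2)k=2(1-c)$. Hence $t$ is unique and
$$1+f(t)=k=\frac{2(1-c)}{1+m^2},\qquad t=\tau(x):=mk. \tag{4}$$
So $\tau$ is analytic, and odd because $m$ is odd and $c$ is even. By convexity the tangent line at $x$ lies below the graph at $0$, so $c\le f(0)=\frac13$.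

Formula (4) has a geometric meaning. The mirror image of $\mathbf p=(0,1)$ in the line through $(x,f(x))$ with slope $m$ is $\mathbf p+k\,(m,-1)=(mk,1-k)=(\tau(x),-f(\tau(x)))$. So the nearest point of $C_2$ is the reflection of $\mathbf p$ in the tangent line of $C_1$, and (3) says that the segment from $(x,f(x))$ to this point is perpendicular to $C_2$.

**Step 4: the multiplier of $\tau$ at $0$.** Let $a=f''(0)\ge0$ and $\lambda=\tau'(0)$. Differentiating (1) and (3) at $x=0$, with $t=\tau(x)$, gives $\frac43a=\lambda$ and $1-\lambda=\frac23a\lambda$. Hence $\lambda^2+2\lambda-2=0$ with $\lambda\ge0$, so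
$$\lambda=\tau'(0)=\sqrt3-1,\qquad f''(0)=\tfrac34(\sqrt3-1). \tag{5}$$

**Lemma 5.** $\tau(x)$ does not tend to $+\infty$ as $x\to+\infty$.

**Proof.** Suppose it does. Since $f$ is convex, even and nonconstant, $f'$ is nondecreasing with limit $L\in(0,\infty]$ at $+\infty$, and $f(t)/t\to L$ as $t\to+\infty$. By (1), $f'(x)=\tau(x)/(1+f(\tau(x)))$, so $L=1/L$ (with $1/\infty=0$). Therefore $L=1$ and $f'\le1$. As $\tau$ is continuous, it takes all large values $t$ at large $x$, where $0<f'(x)\le1$, and (1) gives $f(t)=t/f'(x)-1\ge t-1$ for all large $t$. So for large $x$ we have $c=f(x)-xf'(x)\ge f(x)-x\ge-1$, and by (4) $\tau(x)=\frac{2m}{1+m^2}(1-c)\le1-c\le2$. This is a contradiction. $\square$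

## 4. Polynomials and hyperbolas by hand

Could $f$ be a polynomial? It would be even, convex and nonconstant, of even degree $D\ge2$ with leading coefficient $A>0$. As $x\to+\infty$, $m\sim DAx^{D-1}$ and $1-c=1-f+xm\sim(D-1)Ax^D$, so $\tau=\frac{2m(1-c)}{1+m^2}\sim\frac{2(1-c)}m\sim\frac{2(D-1)}D\,x\to+\infty$. Lemma 5 excludes this.

Could $C_1$ be a branch of a hyperbola centered at the origin, $f(x)=\sqrt{\frac19+bx^2}$ with $b>0$? Then $f''(0)=3b$, so (5) forces $b=\frac{\sqrt3-1}4$. Now look at infinity. We have $f'(x)=bx/f(x)\to\sqrt b$ and $c=f-\frac{bx^2}f=\frac1{9f}\to0$, so $\tau(x)\to t_\infty=\frac{2\sqrt b}{1+b}$. In the limit (1) becomes $\sqrt b\,(1+f(t_\infty))=t_\infty$, so $f(t_\infty)=\frac2{1+b}-1=\frac{1-b}{1+b}$. Squaring,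
$$\frac19+\frac{4b^2}{(1+b)^2}=\frac{(1-b)^2}{(1+b)^2},\qquad\text{i.e.}\qquad 7b^2+5b-2=(7b-2)(b+1)=0 .$$
So $b=\frac27$, which is not $\frac{\sqrt3-1}4$. The behavior at the fixed point $0$ of $\tau$ produces $\sqrt3$, and the behavior far away produces a rational number. The same clash will reappear in Section 9.

## 5. The minimal order $N$, and algebraic $f$

**Reduction to a minimal order.** Suppose Theorem 1 fails. By analyticity a polynomial relation on an interval holds on all of $\mathbb R$. Let $N\ge0$ be minimal such that $x,f,\dots,f^{(N)}$ are algebraically dependent over $\mathbb C$. If $N\ge1$, then $x,f,\dots,f^{(N-1)}$ are algebraically independent and $f^{(N)}$ is algebraic over the field they generate. We refute $N=0$ here, and $N=1$, $N=2$, $N\ge3$ in Sections 11, 13 and 14.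

A sensible first approach is to regard $\tau$ as a symmetry: $x$ and $f$ at $\tau(x)$ are expressed rationally through $x,f,f'$ at $x$. If $f$ is algebraic, this is a symmetry of an algebraic curve.

**Step 1 ($N=0$): $\tau$ induces an automorphism of a compact Riemann surface.** Let $E=\mathbb C(x,f)$, a field of meromorphic functions on $\mathbb R$, finite over $\mathbb C(x)$. By the argument of Lemma 4(c), $f'\in E$. As a finitely generated field of transcendence degree $1$, $E$ is the field of meromorphic functions of a compact Riemann surface $\mathcal C$. By (4), $x\circ\tau=mk$ and $f\circ\tau=k-1$ lie in $E$, so $\phi\mapsto\phi\circ\tau$ is an injective homomorphism $E\to E$. It is onto: with $t=\tau(x)$, inserting $x=t+f'(t)(f(x)+f(t))$ from (3) into (2) gives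
$$2f(x)\,\big(1+f(t)-tf'(t)\big)=1+t^2-f(t)^2+2tf(t)f'(t).$$
If $tf'(t)=1+f(t)$ for some such $t$, the right side would equal $t^2+(1+f(t))^2>0$ while the left side is $0$; this is impossible. So $f$, and then $x$ by (3), is a rational function of $x\circ\tau$, $f\circ\tau$, $f'\circ\tau$, hence lies in the image of $E$. Therefore $\phi\mapsto\phi\circ\tau$ is an automorphism of $E$ over $\mathbb C$. It is induced by an automorphism $\Theta$ of $\mathcal C$: the function $\phi\circ\tau\in E$, viewed on $\mathcal C$, is $\phi\circ\Theta$.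

**Step 2: the fixed point of $\Theta$ and its multiplier.** For $x_0\in\mathbb R$, the order of vanishing at $x_0$ is a discrete valuation of $E$, trivial on $\mathbb C^\times$, with uniformizer $x-x_0$. It belongs to a point $j(x_0)\in\mathcal C$, and the value at $j(x_0)$ of $\phi\in E$, viewed on $\mathcal C$, is $\phi(x_0)\in\mathbb C\cup\{\infty\}$. Since $\tau(0)=0$ and $\tau'(0)\ne0$, the functions $\phi\circ\tau$ and $\phi$ have the same order at $0$. So the order of $\phi$ at $\Theta(j(0))$ equals its order at $j(0)$ for all $\phi$, and $\Theta(j(0))=j(0)$. The local coordinate $x$ at $j(0)$ is carried to $x\circ\tau$, and $(x\circ\tau)/x$ has the value $\lambda$ at $j(0)$. So $\Theta$ has multiplier $\lambda=\sqrt3-1\in(0,1)$ at $j(0)$ and therefore infinite order.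

A compact Riemann surface of genus $\ge2$ has a finite automorphism group, and on a surface of genus $1$ every automorphism with a fixed point has finite order. So $\mathcal C=\mathbb P^1$. An automorphism of $\mathbb P^1$ with a fixed point of multiplier $\ne1$ has a second fixed point. Hence there is a coordinate $s$ on $\mathcal C$ with $s=0$ at $j(0)$ and $s\circ\Theta=\lambda s$. In terms of functions on $\mathbb R$: $E=\mathbb C(s)$, where $s\in E$ is meromorphic on $\mathbb R$, $s\circ\tau=\lambda s$, $s$ has a simple zero at $x=0$, and we scale so that $s'(0)=1$.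

**Step 3: everything is real.** The power series $s=x+\cdots$ at $0$ is determined by $s\circ\tau=\lambda s$. Indeed, another solution has the form $\varphi(s)$ with $\varphi(s)=s+\sum_{n\ge2}\varphi_ns^n$ and $\varphi(\lambda s)=\lambda\varphi(s)$, so $(\lambda^n-\lambda)\varphi_n=0$ and $\varphi_n=0$. Since $\tau$ is real and odd, complex conjugation of the coefficients of $s$, as well as $x\mapsto-s(-x)$, gives solutions again. So $s$ is real and odd. Write
$$x=\mathcal X(s),\qquad f=\mathcal Y(s),\qquad f'=\mathcal M(s)$$
with rational functions. Their Taylor coefficients at $s=0$ are real, since the inverse series of $s(x)$ is real, so the rational functions have real coefficients. Formula (4) becomes the identity of rational functions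
$$1+\mathcal Y(\lambda s)=\mathcal K(s):=\frac{2(1-\mathcal Y+\mathcal X\mathcal M)}{1+\mathcal M^2}(s),\qquad \mathcal X(\lambda s)=\mathcal M(s)\mathcal K(s). \tag{6}$$

**Step 4: a first pole.** We claim that $s$ has no pole on $\mathbb R$. Let $x_0$ be a pole; then $x_0\ne0$. Letting $x\to x_0$ in $x=\mathcal X(s(x))$ gives $\mathcal X(\infty)=x_0$. As $s\circ\tau=\lambda s$ has a pole at $x_0$, $s$ has a pole at $\tau(x_0)$, so also $\mathcal X(\infty)=\tau(x_0)$. Hence $\tau(x_0)=x_0$. Then (3) gives $0=2f'(x_0)f(x_0)$, so $f'(x_0)=0$, while (1) gives $f'(x_0)(1+f(x_0))=x_0\ne0$. This is a contradiction.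

So $s:\mathbb R\to\mathbb R$ is analytic, odd, and injective because $\mathcal X(s(x))=x$. As $s'(0)=1$, it is increasing, with image $(-s_0,s_0)$, $s_0\in(0,\infty]$, and $\mathcal X(s)\to+\infty$ as $s\uparrow s_0$. If $s_0=\infty$, then $\tau(x)=\mathcal X(s(\tau(x)))=\mathcal X(\lambda s(x))\to+\infty$ as $x\to+\infty$, contrary to Lemma 5. So $s_0<\infty$ is a pole of $\mathcal X$.

**Step 5: infinitely many poles.** We show: if $\mathcal X,\mathcal Y$ are both finite at $s_1/\lambda$ for a real $s_1\ne0$, then both are finite at $s_1$. If $\mathcal M(s_1/\lambda)$ is finite, it is real, so $1+\mathcal M^2\ne0$ there, and (6) at $s=s_1/\lambda$ gives finite values at $s_1$. If $\mathcal M(s_1/\lambda)=\infty$, then as $s\to s_1/\lambda$ formula (6) gives $\mathcal K\to0$ and $\mathcal M\mathcal K\to2\mathcal X(s_1/\lambda)$, so $\mathcal Y(s_1)=-1$ and $\mathcal X(s_1)=2\mathcal X(s_1/\lambda)$ are finite. By contraposition, starting from the pole $s_0$, every $s_0\lambda^{-n}$ with $n\ge0$ is a pole of $\mathcal X$ or of $\mathcal Y$. A rational function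 has finitely many poles, so $N=0$ is impossible.

**Where this approach stops.** For $N\ge1$ the field $\mathbb C(x,f,\dots,f^{(N)})$ has transcendence degree $N+1\ge2$. It is the function field of a surface or of something larger, with $\tau$ acting as a birational map. Steps 2 to 5 used facts about curves: a symmetry of infinite order with a fixed point forced $\mathcal C=\mathbb P^1$, and then everything became a rational function of one variable. On a surface, a symmetry of infinite order with a fixed point forces nothing of the kind; the plane already carries $(u,v)\mapsto(\lambda u,2v)$. Since elementary functions can have any order $N$, we must find something else in the map itself.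

## 6. The contact map $F$

The formulas (4) and (3) send $(x,f,f')$ at $x$ to $(x,f,f')$ at $\tau(x)$. We now study them as a rational map of complex 3-space, and forget $f$ for a while.

**Definition (regular, generic).** A rational function is regular at a point if it is holomorphic there. For a rational function $\phi$, $\operatorname{num}\phi$ is its numerator in lowest terms. A property holds at generic points of an irreducible variety $Z$ if it holds on a nonempty Zariski open subset of $Z$.

A quotient $S/Q$ in lowest terms is regular at $p$ if and only if $Q(p)\ne0$. Indeed, let $S/Q$ be holomorphic at $p$. Then $Q\mid S$ in the ring $\mathcal O_p$ of holomorphic germs, which is a factorial ring. If $Q(p)=0$, an irreducible factor of $Q$ in $\mathcal O_p$ would divide $S$ as well, so $\{S=Q=0\}$ would contain a hypersurface germ; but this set has codimension $\ge2$ because $S$ and $Q$ are coprime. (So $x/y$ is not regular at the origin.) Consequently a rational function that is regular at one point of $Z$ is regular at generic points of $Z$.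

On $\mathbb C^3\ni(x,y,m)$ put $c=y-xm$, $k=\frac{2(1-c)}{1+m^2}$, $\Delta=y+k-1=\frac{\hat\Delta}{1+m^2}$ with $\hat\Delta=(y-1)(m^2-1)+2xm$, and
$$F(x,y,m)=(x',y',m')=\Big(mk,\ k-1,\ \frac{x-mk}{\Delta}\Big). \tag{7}$$
It is regular on $\Omega=\{(1+m^2)\hat\Delta\ne0\}$. Put $jf(x)=(x,f(x),f'(x))$. By (4) and (3), $F(jf(x))=jf(\tau(x))$ and $\Delta(jf(x))=f(x)+f(\tau(x))>0$. In words: think of $(x,y,m)$ as a point with a line of slope $m$ through it. Reflect $\mathbf p$ in the line, attach to the image point the line perpendicular to the segment from $(x,y)$, and reflect the result in the $x$-axis; this is $F(x,y,m)$.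

**Lemma 6.** $F$ restricts to an isomorphism of varieties $U\to U'$, where
$$U=\{1+m^2\ne0,\ \Delta\ne0,\ c\ne1\},\qquad U'=\{1+y\ne0,\ c\ne-1,\ x^2+(1+y)^2\ne0\}.$$

**Proof.** Consider sextuples $(x,y,m,x',y',m')$ with
$$x'=m(1+y'),\quad 2y(1+y')=1+2xx'-x'^2-y'^2,\quad x-x'=m'(y+y') \tag{8}$$
and $1+y'\ne0$, $y+y'\ne0$, $1+m^2\ne0$. We project to either half.

Given the first equation, the computation of Section 3, Step 3, shows that the second is equivalent to $1+y'=k$. So $(x,y,m)$ determines the sextuple by $(x',y',m')=F(x,y,m)$, and the conditions $1+y'\ne0$, $y+y'\ne0$ become $c\ne1$, $\Delta\ne0$. The projection to $(x,y,m)$ is thus an isomorphism onto $U$.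

In the other direction, insert $x=x'+m'(y+y')$ in the second equation to get $2y(1+y'-x'm')=1+x'^2-y'^2+2x'y'm'$. If $1+y'-x'm'=0$, the right side is $1+x'^2-y'^2+2y'(1+y')=x'^2+(1+y')^2=(1+m^2)(1+y')^2\ne0$, which is impossible. So $1+y'-x'm'\ne0$ and
$$m=\tfrac{x'}{1+y'},\qquad y=\tfrac{1+x'^2-y'^2+2x'y'm'}{2(1+y'-x'm')},\qquad x=x'+m'(y+y'). \tag{9}$$
Moreover $2(y+y')(1+y'-x'm')=x'^2+(1+y')^2$, so the conditions $y+y'\ne0$ and $1+m^2\ne0$ both amount to $x'^2+(1+y')^2\ne0$. Conversely, for a point of $U'$ the formulas (9) define a sextuple satisfying everything. So the projection to the primed variables is an isomorphism onto $U'$. $\square$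

Along $jf$ we have $m$ real, $c\le\frac13$ and $\Delta>0$, so $jf(\mathbb R)\subset U$. As $F(jf(\mathbb R))\subset jf(\mathbb R)$, all iterates $F^n$, $n\ge0$, are regular along $jf$.

**Contact maps.** Let $\alpha=dy-m\,dx$. Along any curve $x\mapsto(x,h(x),h'(x))$ it vanishes. Differentiating the second equation of (8), halving, and using the other two gives
$$(1+y')dy+(y+y')dy'=x'dx+(x-x')dx'=m(1+y')dx+m'(y+y')dx',$$
that is, $(1+y')(dy-m\,dx)+(y+y')(dy'-m'dx')=0$. So
$$F^*\alpha=\rho\,\alpha,\qquad \rho=-\frac k\Delta,\qquad \rho\ne0\ \text{ on }U. \tag{10}$$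

Call a rational map $\Phi=(X,Y_0,Y_1)$ of $\mathbb C^3$ a contact map if $\Phi^*\alpha=\rho_\Phi\alpha$ with $\rho_\Phi\not\equiv0$. Let $e_1=\partial_x+m\partial_y$ and $e_2=\partial_m$, a basis of $\ker\alpha$. We have $d\alpha=dx\wedge dm$, so $d\alpha(e_1,e_2)=1$. Evaluating $dX\wedge dY_1=\Phi^*d\alpha=\rho_\Phi d\alpha+d\rho_\Phi\wedge\alpha$ on $(e_1,e_2)$ gives
$$e_1X\cdot e_2Y_1-e_2X\cdot e_1Y_1=\rho_\Phi, \tag{11}$$
so $\rho_\Phi$ is regular wherever $\Phi$ is. Further, $\Phi^*(\alpha\wedge d\alpha)=\rho_\Phi\alpha\wedge(d\rho_\Phi\wedge\alpha+\rho_\Phi d\alpha)=\rho_\Phi^2\,\alpha\wedge d\alpha$, and $\alpha\wedge d\alpha=dy\wedge dx\wedge dm$ is a volume form. Hence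
$$\det d\Phi=\rho_\Phi^2 . \tag{12}$$
So where $\Phi$ is regular, it is a local biholomorphism exactly when $\rho_\Phi\ne0$. In particular contact maps are dominant. Compositions make sense, and $\rho_{\Phi\Psi}=(\rho_\Phi\circ\Psi)\rho_\Psi$. All $F^n$ are contact maps.

A small example is the Legendre map $\Phi(x,y,m)=(m,\,xm-y,\,x)$: here $d(xm-y)-x\,dm=m\,dx-dy=-\alpha$, so $\rho_\Phi=-1$, in agreement with (11).

## 7. Prolongation to higher derivatives

We need the action of a contact map on second and higher derivatives. For $N\ge1$ let $J^N=\mathbb C^{N+2}$ with coordinates $(x,y,m,y_2,\dots,y_N)$, where $y_0=y$, $y_1=m$, and let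
$$D=e_1+y_2e_2+y_3\partial_{y_2}+y_4\partial_{y_3}+\cdots$$
be the total derivative. It maps functions on $J^M$ to functions on $J^{M+1}$. For a contact map $\Phi=(X,Y_0,Y_1)$ put
$$T=T_\Phi=DX=e_1X+y_2\,e_2X,\qquad Y_{i+1}=\frac{DY_i}{T}\ (i\ge1),\qquad \Phi^{(N)}=(X,Y_0,\dots,Y_N). \tag{13}$$
By (11), $T\not\equiv0$. Also $DY_0=Y_1T$, because $dY_0-Y_1dX=\rho_\Phi\alpha$ kills $e_1$ and $e_2$. For the Legendre map, $T=y_2$ and $Y_2=Dx/T=1/y_2$.

**Step 1: compatibility with composition.** For a function $\phi$ on $J^M$ and a contact map $\Psi=(X,Y_0,Y_1)$ the chain rule gives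
$$D(\phi\circ\Psi^{(M)})=(\phi_x\circ\Psi^{(M)})\,DX+\sum_i(\phi_{y_i}\circ\Psi^{(M)})\,DY_i=T_\Psi\cdot\big((D\phi)\circ\Psi^{(M+1)}\big),$$
since $DY_i=Y_{i+1}T_\Psi$. Taking $\phi$ to be the first component of $\Phi$ gives $T_{\Phi\Psi}=T_\Psi\cdot(T_\Phi\circ\Psi^{(2)})$. Dividing, one gets by induction on $i$ that the component $Y_i$ of $\Phi\Psi$ is the component $Y_i$ of $\Phi$ composed with $\Psi^{(i)}$. So
$$(\Phi\Psi)^{(N)}=\Phi^{(N)}\circ\Psi^{(N)} . \tag{14}$$

**Step 2: dependence on the top derivative.** By (11), $Y_2=\frac{e_1Y_1+y_2e_2Y_1}{e_1X+y_2e_2X}$ has $\partial Y_2/\partial y_2=\rho_\Phi/T^2$. In $DY_i$ the variable $y_{i+1}$ occurs only in $y_{i+1}\,\partial Y_i/\partial y_i$, so by induction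
$$Y_i=a_iy_i+b_i,\qquad a_i=\frac{\rho_\Phi}{T^i},\qquad a_i,b_i\in\mathbb C(J^{i-1})\qquad(i\ge3). \tag{15}$$
So $\Phi$ acts on $y_2$ by a Möbius transformation and on each $y_i$, $i\ge3$, by an affine one. This is why $N=2$ and $N\ge3$ will be treated differently.

**Step 3: regularity.** Let $\Phi$ be regular at a point $e$ with $\rho_\Phi(e)\ne0$. By (11), $T$ is not identically zero as a function of $y_2$ over $e$. At jets over $e$ with $T\ne0$, formula (13) shows that all $Y_i$, hence all $a_i$ and $b_i=Y_i-a_iy_i$, are regular, and $\partial Y_i/\partial y_i=\rho_\Phi/T^i\ne0$ for $i\ge2$. Together with (12), the Jacobian matrix of $\Phi^{(N)}$ is block triangular with nonzero diagonal, so $\Phi^{(N)}$ is a local biholomorphism at these jets. In particular $\Phi^{(N)}$ is dominant.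

**Step 4: along $f$.** Put $j^if=(x,f,f',\dots,f^{(i)})$. Differentiating $X(jf(x))=\tau(x)$ for $\Phi=F$ gives $T_F(j^2f(x))=\tau'(x)$, which is not identically zero by (5). Differentiating $Y_i(j^if(x))=f^{(i)}(\tau(x))$ gives $(DY_i)(j^{i+1}f(x))=f^{(i+1)}(\tau(x))\tau'(x)$. So by induction
$$F^{(N)}(j^Nf(x))=j^Nf(\tau(x))\qquad\text{wherever }\tau'(x)\ne0. \tag{16}$$

## 8. A surface that $F$ collapses, and its infinitely many preimages

Two special sets carry the proof:
$$\Lambda=\{c=1\},\qquad \gamma_0=\{(0,-1,m):m\in\mathbb C\}.$$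
$\Lambda$ is the smooth irreducible surface of all $(x,y,m)$ whose line passes through $\mathbf p$, and $\gamma_0$ consists of all lines through $\mathbf q$, attached at $\mathbf q$. The reflection of $\mathbf p$ in a line through $\mathbf p$ is $\mathbf p$ itself, so $F$ must collapse $\Lambda$: there $k=0$, $\Delta=y-1=xm$, and (7) gives
$$F(x,y,m)=\big(0,-1,\tfrac1m\big)\in\gamma_0\qquad\text{on }\Lambda\cap\{xm(1+m^2)\ne0\}. \tag{17}$$

This is what replaces the curve theory of Section 5. An algebraic differential equation for $f$ is an algebraic object preserved by $F$. Over $\Lambda$ it has to be the pull-back of its restriction over the curve $\gamma_0$, along a map that has lost a dimension. This will make it degenerate over $\Lambda$ in a precise sense, for instance by having a multiple root or a pole. Since $F^{-n}$ is a local isomorphism near a suitable point of $\Lambda$, the degeneracy is copied to the surfaces $\Sigma_n$ constructed below. These are infinitely many, while an algebraic object degenerates along finitely many surfaces only. One thing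 must be checked first: the object must not already be degenerate over $\gamma_0$. This is the business of Sections 9 and 10.

**The line $\mathcal L=\{x=m=0\}$.** Put $\xi=1-y$ and let $O(i)$ denote terms of order $\ge i$ in $(x,m)$. Then $k=2\xi+O(2)$ and $\Delta=\xi+O(2)$, so
$$y'=1-2y+O(2),\qquad x'=2\xi m+O(3),\qquad m'=\frac x\xi-2m+O(3). \tag{18}$$
Thus $F$ maps $\mathcal L$ to itself by $y\mapsto1-2y$, with the fixed point $y=\frac13$. The point $(0,y,0)$ lies in $U$ if and only if $y\ne1$, and in $U'$ if and only if $y\ne-1$.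

**The curves $\gamma_n$.** Put $w_n=(0,r_n,0)$ with $r_0=-1$, $r_{n+1}=1-2r_n$, so $r_n=\frac13-\frac43(-2)^n$: $-1,3,-5,11,\dots$ These numbers are distinct and never equal to $1$. So $w_n\in U$, $F(w_n)=w_{n+1}$, and $F^n$ is a local biholomorphism at $w_0\in\gamma_0$. Let $\gamma_n$ be the Zariski closure of the germ $F^n(\gamma_0,w_0)$ at $w_n$. It is an irreducible curve, the closure of a rational image of $\gamma_0$, and a polynomial that vanishes on an open part of the germ vanishes on $\gamma_n$.

For example, at $(0,-1,m)$ we have $c=-1$ and $k=\frac4{1+m^2}$, so $x'=\frac{4m}{1+m^2}$, $y'=\frac{3-m^2}{1+m^2}$ and $m'=\frac{-2m}{1-m^2}$. Then $x'^2+(y'-1)^2=4$ and $m'=-\frac{x'}{y'-1}$. So $\gamma_1$ is the circle of radius $2$ about $\mathbf p$ with its tangent slopes.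

**The surfaces $\Sigma_n$.** Put $z_n=(0,v_n,0)$ with $v_0=1$, $v_{n+1}=\frac{1-v_n}2$, so $v_n=\frac13+\frac23(-\frac12)^n$: $1,0,\frac12,\frac14,\dots$ Here $v_n\ne-1$ always, so $z_n\in U'$ and $F^{-1}(z_n)=z_{n+1}$. For $n\ge1$ also $v_n\ne1$, so $z_n\in U$. Thus $F^{-n}$ is a local biholomorphism at $z_0\in\Lambda$ with $F^{-n}(z_0)=z_n$. Let $\Sigma_n$ be the Zariski closure of the germ $F^{-n}(\Lambda,z_0)$ at $z_n$. It is an irreducible surface; let $\sigma_n$ be its irreducible equation.

**Lemma 7.** The $\Sigma_n$ $(n\ge0)$ are pairwise distinct. At generic points of $\Sigma_n$, $F^n$ is a local biholomorphism with $\rho_{F^n}\ne0$, mapping $\Sigma_n$ locally onto an open part of $\Lambda$.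

**Proof.** At $z_n$ the map $F^n$ is regular with $\rho_{F^n}\ne0$, since $z_n,\dots,z_1\in U$. These are open conditions, so they hold at generic points of $\Sigma_n$. The numerator of $(c-1)\circ F^n$ vanishes on the defining germ at $z_n$, hence on $\Sigma_n$. So generic points of $\Sigma_n$ go to $\Lambda$. A local biholomorphism mapping a piece of a smooth surface into the smooth surface $\Lambda$ maps it onto an open part.

Suppose $\Sigma_n=\Sigma_{n+j}$ with $j\ge1$. Then $z_{n+j}\in\Sigma_n$, and $F^n$ is regular at $z_{n+j}$ with value $z_j$. By the previous paragraph $(c-1)(z_j)=0$, i.e. $v_j=1$, which is false for $j\ge1$. $\square$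

## 9. No $F$-invariant polynomial vanishes on $\mathcal L$

**Lemma 8.** Let $0\ne G_0\in\mathbb C[x,y,m]$ with $G_0\mid\operatorname{num}(G_0\circ F)$. Then $G_0$ does not vanish identically on $\mathcal L$.

**Proof.** Suppose it does.

**Step 1: linearize along $\mathcal L$.** The purpose is to replace $F$ by its linear part transverse to $\mathcal L$. Let $\mu\ge1$ be the order of $G_0$ along $\mathcal L$ and $G=\sum_{i+j=\mu}g_{ij}(y)x^im^j\ne0$ its leading form in $(x,m)$. We have $G_0\circ F=uG_0$, where the denominator of $u$ is a product of factors of $1+m^2$ and $\hat\Delta$. On $\mathcal L$ these are $1$ and $1-y$ respectively, so $u$ has an expansion in $\mathbb C(\xi)[[x,m]]$. By (18), comparing the parts of degree $\mu$ gives $\theta(G)=\mathfrak c\,G$ with $\mathfrak c=u|_{\mathcal L}\in\mathbb C(\xi)$, where $\theta$ is the ring automorphism of $\mathbb C(\xi)[x,m]$ with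
$$\theta:\quad \xi\mapsto2-2\xi,\qquad x\mapsto2\xi m,\qquad m\mapsto\frac x\xi-2m. \tag{19}$$
As $\theta$ is injective, $\mathfrak c\ne0$. The irreducible factors of $G$ are forms, and $\theta$ permutes them up to factors in $\mathbb C(\xi)^\times$. So there are an irreducible form $G_1\in\mathbb C(\xi)[x,m]$ of degree $\nu\ge1$, an integer $\ell\ge1$ and $\mathfrak c_1\in\mathbb C(\xi)^\times$ with $\theta^\ell(G_1)=\mathfrak c_1G_1$.

**Step 2: diagonalize formally at the fixed point.** Put $\xi=\frac23+\eta$. Then $\theta(\eta)=q\eta$ with $q=-2$, and $\theta$ extends to $\mathbb C((\eta))[x,m]$. For a linear form $A=\mathbf a(\eta)\binom xm$ we get $\theta(A)=\mathbf a(q\eta)\,\mathcal N(\eta)\binom xm$ with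
$$\mathcal N=\begin{pmatrix}0&2\xi\\1/\xi&-2\end{pmatrix},\qquad\det\mathcal N=-2.$$
At $\eta=0$ the characteristic polynomial is $\lambda^2+2\lambda-2$, with roots $\lambda_{1,2}=-1\pm\sqrt3$ and $\lambda_1/\lambda_2=\sqrt3-2$. We solve
$$\mathbf a_i(q\eta)\,\mathcal N(\eta)=\lambda_i\,\mathbf a_i(\eta) \tag{20}$$
in power series. At order $0$ take a left eigenvector of $\mathcal N(0)$ for $\lambda_i$. At order $j\ge1$ the coefficient is obtained by inverting $q^j\mathcal N(0)-\lambda_i$. This matrix is invertible because its eigenvalues are $\lambda_i(q^j-1)$ and $q^j\lambda_{i'}-\lambda_i$ with $i'\ne i$, and $\lambda_i/\lambda_{i'}$ is irrational. So there are linear forms $A_1,A_2$ over $\mathbb C[[\eta]]$, independent at $\eta=0$, with $\theta(A_i)=\lambda_iA_i$. Since these eigenforms exist formally, no contradiction can come from the fixed point $\eta=0$ alone; we shall have to use that $G_1$ is rational in $\xi$.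

**Step 3: $G_1$ is $A_1$, $A_2$ or $A_1A_2$ up to a factor.** Write $G_1=\sum_ig_iA_1^{\nu-i}A_2^i$ with $g_i\in\mathbb C((\eta))$. Then $g_i(q^\ell\eta)\lambda_1^{\ell(\nu-i)}\lambda_2^{\ell i}=\mathfrak c_1g_i(\eta)$. If $g_i,g_j\ne0$ with $i\ne j$, then $h=g_i/g_j$ satisfies $h(q^\ell\eta)=(\lambda_1/\lambda_2)^{\ell(i-j)}h(\eta)$, and comparing leading coefficients, $q^{\ell\operatorname{ord}h}=(\sqrt3-2)^{\ell(i-j)}$. The left side is rational. The right side is a nonzero power of the unit $\sqrt3-2$ of $\mathbb Z[\sqrt3]$; were it rational, it would be a rational unit, i.e. $\pm1$, but $|\sqrt3-2|\ne1$. This contradiction shows $G_1=\mathfrak g\,A_1^{\nu-i}A_2^i$ for one $i$, with $\mathfrak g\in\mathbb C((\eta))^\times$. An irreducible binary form over a field of characteristic $0$ has no repeated factor over extension fields. So $G_1=\mathfrak gA_1A_2$ or $G_1=\mathfrak gA_i$.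

**Step 4: exclude $G_1=\mathfrak gA_1A_2$.** The idea is to show that the discriminant of $G_1$ is a square. Let $\delta$ be the determinant with rows $\mathbf a_1,\mathbf a_2$. By (20), $\delta(q\eta)\det\mathcal N=\lambda_1\lambda_2\delta(\eta)$, and $\det\mathcal N=-2=\lambda_1\lambda_2$. So $\delta(q\eta)=\delta(\eta)$, and $\delta$ is a nonzero constant. Since $\operatorname{disc}G_1=\mathfrak g^2\delta^2\in\mathbb C(\xi)$, the function $\mathfrak r:=\mathfrak g^2$ lies in $\mathbb C(\xi)$. From $\theta^\ell(G_1)=\mathfrak c_1G_1$ we get $\mathfrak g(q^\ell\eta)(-2)^\ell=\mathfrak c_1\mathfrak g(\eta)$, so $\mathfrak r(q^\ell\eta)/\mathfrak r(\eta)=(\mathfrak c_1/(-2)^\ell)^2$ is a square in $\mathbb C(\xi)$. Hence the finite set $B\subset\mathbb P^1$ of points where $\mathfrak r$ has odd order is invariant under $\eta\mapsto q^\ell\eta$, and $B\subset\{0,\infty\}$. But $\operatorname{ord}_{\eta=0}\mathfrak r=2\operatorname{ord}\mathfrak g$ is even, and $|B|$ is even because the orders of $\mathfrak r$ add up to $0$. So $B=\emptyset$, $\mathfrak r$ is a square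 in $\mathbb C(\xi)$, and so is $\operatorname{disc}G_1$. Then the binary quadratic form $G_1$ is reducible over $\mathbb C(\xi)$, a contradiction.

**Step 5: exclude $G_1=\mathfrak gA_i$.** Here we compare the fixed point with $\xi=\infty$. Now $\theta(G_1)$ is proportional to $A_i$, hence to $G_1$. Both have coefficients in $\mathbb C(\xi)$, so $\theta(G_1)=\mathfrak dG_1$ with $\mathfrak d\in\mathbb C(\xi)^\times$. This persists, with another $\mathfrak d$, when $G_1$ is multiplied by an element of $\mathbb C(\xi)^\times$. So we may normalize $G_1=ax+bm$ with coprime $a,b\in\mathbb C[\xi]$. At $\eta=0$ both $(a,b)$ and $\mathbf a_i$ are finite and nonzero, so $\mathfrak g$ is a unit there, and $\mathfrak d=\lambda_i\mathfrak g(q\eta)/\mathfrak g(\eta)$ gives $\mathfrak d|_{\eta=0}=\lambda_i$.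

For finite $\xi\ne0$ the matrix $\mathcal N$ is finite and invertible, and $(a,b)$ vanishes nowhere. From $(a,b)(2-2\xi)\,\mathcal N=\mathfrak d(\xi)\,(a,b)(\xi)$ we see that $\mathfrak d$ has neither zero nor pole there. So $\mathfrak d=\kappa\xi^j$ with $\kappa\in\mathbb C^\times$, $j\in\mathbb Z$.

At $\xi=\infty$ put $\tilde m=\xi m$. Then $\theta(x)=2\tilde m$ and $\theta(\tilde m)=\frac{(2-2\xi)(x-2\tilde m)}\xi=-2x+4\tilde m+O(1/\xi)$. Write $G_1=\xi^E\big(a_\infty x+b_\infty\tilde m+O(1/\xi)\big)$ with $(a_\infty,b_\infty)\ne0$. Then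
$$\theta(G_1)=(-2\xi)^E\big(-2b_\infty x+(2a_\infty+4b_\infty)\tilde m+O(1/\xi)\big).$$
The map $(a_\infty,b_\infty)\mapsto(-2b_\infty,2a_\infty+4b_\infty)$ has determinant $4$, so this leading form is nonzero. Comparing with $\kappa\xi^jG_1$ gives $j=0$, and $\kappa/(-2)^E$ is an eigenvalue of this map. The eigenvalues are the roots of $\mu'^2-4\mu'+4=0$, so $\mu'=2$ and $\kappa=2(-2)^E\in\mathbb Q$. But $j=0$ means $\mathfrak d=\kappa$, so $\kappa=\lambda_i\notin\mathbb Q$. This contradiction proves Lemma 8. $\square$

## 10. The curves $\gamma_n$ are dense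

**Lemma 9.** $\bigcup_{n\ge0}\gamma_n$ is Zariski dense in $\mathbb C^3$.

**Proof.** Suppose not. We build an invariant surface through $\mathcal L$.

**Step 1: an invariant closed set.** Let $I_j$ be the ideal of $\bigcup_{n\ge j}\gamma_n$. The chain $0\ne I_0\subset I_1\subset\cdots$ stabilizes at some $I=I_{j_0}$. Let $W=V(I)$, so $\dim W\le2$. For $h\in I$ and $n\ge j_0$, $h$ vanishes on $\gamma_{n+1}$, so $h\circ F$ vanishes on the germ $F^n(\gamma_0,w_0)$ at $w_n\in U$, and hence $\operatorname{num}(h\circ F)$ vanishes on $\gamma_n$. So $\operatorname{num}(h\circ F)\in I$ for all $h\in I$. The denominator of $h\circ F$ does not vanish on $\Omega$. Therefore $F(W\cap\Omega)\subset W$.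

**Step 2: components through $\mathcal L$.** Some irreducible component $K$ of $W$ contains $\gamma_n$ for infinitely many $n$, hence infinitely many of the distinct points $w_n\in\mathcal L$; so $\mathcal L\subset K$. If $\dim K=1$, then $K=\gamma_n=\mathcal L$ for some $n$. Since $F^n$ is biholomorphic near $w_0$ and maps the germ $(\mathcal L,w_0)$ onto $(\mathcal L,w_n)$, this would give $\gamma_0=\mathcal L$, which is false. So $\dim K=2$. Then $\mathcal L$ itself is not a component, so every component of $W$ containing $\mathcal L$ is a surface.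

**Step 3: a forbidden polynomial.** Let $G_0$ be the product of the distinct irreducible equations of the components of $W$ containing $\mathcal L$. Let $K'$ be one of these components and $z\in\mathcal L$ generic. Then $z\in\Omega$, and $F(z)$ is a generic point of $\mathcal L$, near which $W=\{G_0=0\}$. Since $F(W\cap\Omega)\subset W$, $G_0\circ F$ vanishes on $K'$ near $z$, so the equation of $K'$ divides $\operatorname{num}(G_0\circ F)$. As $G_0$ is squarefree, $G_0\mid\operatorname{num}(G_0\circ F)$, while $G_0|_{\mathcal L}=0$. This contradicts Lemma 8. $\square$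

## 11. The case $N=1$

Assume that $x,f$ are algebraically independent and $x,f,f'$ are dependent.

**Step 1: an invariant surface.** The ideal of polynomials in $\mathbb C[x,y,m]$ vanishing on $jf$ is prime of height $1$, hence generated by an irreducible $g$. Let $S=\{g=0\}$ and $d=\deg_mg$. As $x,f$ are independent, $d\ge1$. Since $g(F(jf(x)))=g(jf(\tau(x)))=0$, we have $g\mid\operatorname{num}(g\circ F)$.

**Step 2: the shape of $g\circ F$.** We have $jf(\mathbb R)\subset S\cap U$ and $F(jf(\mathbb R))\subset S\cap U'$, so both sets are nonempty. As $F:U\to U'$ is an isomorphism, the zero divisor of $g\circ F$ in $U$ is the irreducible reduced surface $F^{-1}(S\cap U')$. It contains, hence equals, $S\cap U$. So $(g\circ F)/g$ is regular and nowhere zero on $U$. The complement of $U$ is $\{m=\pm i\}\cup\{\hat\Delta=0\}\cup\{c=1\}$. Here $\hat\Delta=2mx+(y-1)(m^2-1)$ is irreducible, being linear in $x$ with coprime coefficients, and so is $1-c=1-y+xm$. Therefore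
$$g\circ F=\kappa\,g\,(m-i)^{a}(m+i)^{a'}\hat\Delta^{\,b}(1-c)^{e},\qquad a,a',b,e\in\mathbb Z,\ \kappa\in\mathbb C^\times. \tag{21}$$
Since $S\cap U\ne\emptyset$, $g$ is proportional to neither $\hat\Delta$ nor $1-c$. So $b$ and $e$ are the orders of $g\circ F$ along $\{\hat\Delta=0\}$ and along $\Lambda$.

**Step 3: $b=-d$.** At generic points of $\{\hat\Delta=0\}$ we have $k=1-y$ and $x=\frac{(1-y)(m^2-1)}{2m}$, so $x-mk=-\frac{(1-y)(1+m^2)}{2m}\not\equiv0$, and $m'=(x-mk)/\Delta$ has a simple pole. Meanwhile $(x',y')=(m(1-y),-y)$ is finite, and dominant onto $\mathbb C^2$. So the leading coefficient of $g$ with respect to $m$, evaluated at $(x',y')$, is generically nonzero there, and $g\circ F$ has a pole of order exactly $d$.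

**Step 4: $e=0$.** $F$ is regular at generic points of $\Lambda$, so $e\ge0$. If $e>0$, then (17) gives $g(0,-1,\frac1m)=0$ identically, so $g|_{\gamma_0}=0$ and $g(w_0)=0$. Since $(g\circ F)/g$ is regular at all $w_n\in U$ and $F(w_n)=w_{n+1}$, it follows that $g(w_n)=0$ for all $n$. These are infinitely many points of $\mathcal L$, so $g|_{\mathcal L}=0$, which contradicts Lemma 8.

**Step 5: $b+e=0$.** By Lemma 8, $g|_{\mathcal L}\not\equiv0$. On $\mathcal L$ both $\hat\Delta$ and $1-c$ equal $1-y$, so (21) becomes $g(0,1-2y,0)=\kappa'(1-y)^{b+e}g(0,y,0)$ with $\kappa'\ne0$. The two $g$-terms have the same degree in $y$, so $b+e=0$.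

Together, $d=-b=e=0$, which contradicts $d\ge1$. So $N\ne1$.

## 12. Jets over $\Lambda$

For $N\ge2$ we need the prolongations of $F$ near $\Lambda$. On $\{1+m^2\ne0\}$ use coordinates $(x,m,k,y_2,y_3,\dots)$, with $y=1+xm-\frac{1+m^2}2k$, so that $\Lambda=\{k=0\}$ and $\Delta=xm+\frac{1-m^2}2k$. Throughout, $\Phi=F$, $X=mk$, $Y_1=(x-mk)/\Delta$.

**Step 1: first and second derivatives on $\Lambda$.** Since $e_1(c)=0$ and $e_2(c)=-x$, we have $Dc=-xy_2$ and
$$Dk=\frac{2xy_2}{1+m^2}-\frac{2my_2}{1+m^2}\,k,\qquad T=D(mk)=y_2k+m\,Dk.$$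
At $k=0$ this gives
$$T=m\,Dk=\beta y_2\ \text{ with }\ \beta=\frac{2xm}{1+m^2},\qquad \rho=0,\qquad \frac\rho k=-\frac1\Delta=-\frac1{xm}.$$
Using $D\Delta=m+Dk$ we find at $k=0$
$$DY_1=\frac{(1-T)xm-x(m+Dk)}{x^2m^2}=-\frac{(1+m^2)\,Dk}{xm^2}=-\frac{2y_2}{m^2}.$$
Comparing coefficients of $y_2$ in $T=e_1X+y_2e_2X$ and $DY_1=e_1Y_1+y_2e_2Y_1$, on $\Lambda$
$$e_1X=0,\qquad e_2X=\beta,\qquad e_1Y_1=0,\qquad e_2Y_1=-\frac2{m^2}, \tag{22}$$
and
$$Y_2=\frac{DY_1}T=\zeta(x,m):=-\frac{1+m^2}{xm^3}. \tag{23}$$

**Step 2: all $Y_i$ are regular at generic points of $\{k=0\}$.** By (13) the denominators of the $Y_i$ are products of powers of $1+m^2$, $\Delta$ and $T$. None of these vanishes identically on $\{k=0\}$.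

**Step 3: dependence on the top variables.** For $N\ge2$ write $Y_N=G_N+kh_N$ with $G_N=Y_N|_{k=0}$, taken independent of $k$. Since $\partial Y_N/\partial y_N=\rho/T^N$ vanishes at $k=0$, $G_N$ depends only on $(x,m,y_2,\dots,y_{N-1})$, and
$$\frac{\partial h_N}{\partial y_N}=\frac\rho k\,T^{-N}.$$
In the present coordinates $D=\partial_x+y_2\partial_m+Dk\cdot\partial_k+y_3\partial_{y_2}+\cdots$. So at $k=0$
$$G_{N+1}=\frac1T\big(DG_N+Dk\cdot h_N\big). \tag{24}$$

**Lemma 10.** For $N\ge3$, at $k=0$,
$$\varepsilon_N:=\frac{\partial G_N}{\partial y_{N-1}}=-\frac N{xm^2}\,T^{1-N}\not\equiv0. \tag{25}$$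

**Proof.** Since $G_2=\zeta(x,m)$ by (23), and $Dk=T/m$ at $k=0$, formula (24) with $N=2$ reads
$$G_3=\frac{\zeta_x}{\beta y_2}+\frac{\zeta_m}\beta+\frac{h_2}m .$$
As $\zeta_x=\frac{1+m^2}{x^2m^3}$, we have $\zeta_x\beta=\frac2{xm^2}$. Hence
$$\frac{\partial G_3}{\partial y_2}=-\frac{\zeta_x\beta}{T^2}+\frac1m\cdot\Big(-\frac1{xm}\Big)T^{-2}=-\frac3{xm^2}T^{-2}.$$
Now let $N\ge3$. In (24) the factor $T$ does not involve $y_N$, the term $DG_N$ involves $y_N$ only through $y_N\varepsilon_N$, and $Dk\cdot\partial h_N/\partial y_N=\frac Tm\cdot\big(-\frac1{xm}\big)T^{-N}$. So $\varepsilon_{N+1}=\frac1T\big(\varepsilon_N-\frac1{xm^2}T^{1-N}\big)$, and (25) for $N$ gives $\varepsilon_{N+1}=-\frac{N+1}{xm^2}T^{-N}$. $\square$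

## 13. The case $N=2$

Assume that $x,f,f'$ are algebraically independent and $f''$ is algebraic over $\mathbb C(x,f,f')$. Let $K=\mathbb C(x,y,m)$, identified with $\mathbb C(x,f,f')$ by evaluation along $jf$. Let $P=\sum_{i\le d}p_iy_2^i\in\mathbb C[x,y,m,y_2]$ be irreducible with $P(j^2f)=0$, $d\ge1$, $p_d\ne0$. Then the $p_i$ have no common factor, and $P$ is, up to a factor, the minimal polynomial of $f''$ over $K$. Because $F$ acts on $y_2$ by Möbius transformations, we homogenize: for $e\in\mathbb C^3$ put
$$P^h(e;a,b)=\sum_ip_i(e)\,b^ia^{d-i},$$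
where $(a,b)$ stands for the vector $ae_1+be_2\in\ker\alpha$.

**Step 1: the transformation law.** For $\Phi=F^n=(X,Y_0,Y_1)$, $n\ge0$, let $L_\Phi(a,b)=(ae_1X+be_2X,\ ae_1Y_1+be_2Y_1)$. This is $d\Phi$ on $\ker\alpha$ in the bases $(e_1,e_2)$, and $\det L_\Phi=\rho_\Phi$ by (11). We claim
$$P^h(\Phi(e);L_\Phi(a,b))=u_\Phi(e)\,P^h(e;a,b),\qquad u_\Phi\in K^\times. \tag{26}$$
The left side is a form of degree $d$ in $(a,b)$ over $K$, nonzero because $\Phi$ is dominant and $L_\Phi$ is invertible over $K$. The velocity of $jf$ at $x$ is $e_1+f''e_2$, and $d\Phi$ maps it to $(\tau^n)'(x)$ times the velocity of $jf$ at $\tau^n(x)$, where $P^h$ vanishes. So the left side vanishes at $(a,b)=(1,f'')$ along $jf$. By minimality of $P$ it is a multiple of $P^h$.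

**Step 2: where $\Phi$ is regular, $u_\Phi$ is regular.** There all $u_\Phi p_i$ are holomorphic, being coefficients of the left side of (26). So in $\mathcal O_e$ the denominator of $u_\Phi$ divides all $p_i$. It is a unit, because $\{p_0=\dots=p_d=0\}$ has codimension $\ge2$.

**Step 3: where $\Phi$ is a local biholomorphism, $u_\Phi\ne0$.** Let $\Psi$ be the local inverse. As $\rho_\Phi\ne0$, (26) gives $P^h\big(\Psi(e');L_\Phi(\Psi(e'))^{-1}(\cdot)\big)=v(e')\,P^h(e';\cdot)$ with $v=1/(u_\Phi\circ\Psi)$. The left side is holomorphic, so all $vp_i$ are holomorphic, and $v$ is holomorphic by the argument of Step 2. So $u_\Phi$ has no zero.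

**Step 4: $P^h$ does not vanish identically over $\gamma_0$.** By Lemma 9, $p_d$ does not vanish on some $\gamma_n$. So $P^h(F^n(e);\cdot)\not\equiv0$ for generic $e\in\gamma_0$ near $w_0$. There $L_{F^n}$ is invertible and $u_{F^n}$ is regular, so by (26) $P^h(e;\cdot)\not\equiv0$ for generic $e\in\gamma_0$.

**Step 5: degeneration over $\Lambda$.** By (22), for generic $e\in\Lambda$ we have $L_F(a,b)=(\beta b,-2b/m^2)$, and $-\frac2{m^2\beta}=\zeta$. So the left side of (26) for $\Phi=F$ is
$$b^d\beta^d\,P^h\big((0,-1,\tfrac1m);1,\zeta(x,m)\big).$$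
The polynomial $\sum_ip_i(0,-1,m')y_2^i$ in $(m',y_2)$ is nonzero by Step 4, and $(\frac1m,\zeta(x,m))$ fills an open set, so this is generically a nonzero multiple of $b^d$. As $u_F$ is regular at generic points of $\Lambda$, (26) gives $P^h|_\Lambda=p_db^d$ with $p_d|_\Lambda\not\equiv0$, i.e. $p_i|_\Lambda=0$ for $i<d$.

**Step 6: copies on $\Sigma_n$, and $d=1$.** By Lemma 7, at generic $e\in\Sigma_n$ the map $F^n$ is a local biholomorphism to generic points of $\Lambda$, $L_{F^n}$ is invertible, and $u_{F^n}(e)$ is finite and nonzero by Steps 2 and 3. So by (26) and Step 5, $P^h(e;\cdot)$ is a nonzero multiple of the $d$-th power of a nonzero linear form. If $d\ge2$, the polynomial $\operatorname{disc}_{y_2}P$, which is nonzero since $P$ is irreducible, would vanish on all $\Sigma_n$. These are infinitely many distinct irreducible surfaces, so this is impossible. Hence $d=1$ and $P=p_1y_2+p_0$.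

**Step 7: a vector field tangent to all $\Sigma_n$.** Let $V=p_1e_1-p_0e_2\ne0$, a polynomial vector field that spans $\ker P^h$ wherever $P^h\not\equiv0$. We have $V(c)=p_1e_1(c)-p_0e_2(c)=xp_0$, which vanishes on $\Lambda$ by Step 5; so $V$ is tangent to $\Lambda$. At generic points of $\Sigma_n$, the isomorphism $dF^n$ maps $\ker P^h$ to $\ker P^h$ by (26), and the tangent space of $\Sigma_n$ to that of $\Lambda$. So $V$ is tangent to every $\Sigma_n$. Hence $V\sigma_n=\kappa_n\sigma_n$ with $\kappa_n\in\mathbb C[x,y,m]$ and $\deg\kappa_n\le\deg V-1$, where $\deg V$ is the maximal degree of the coefficients of $V$.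

**Step 8: a rational first integral.** The aim is a nonconstant $h\in K$ with $V(h)=0$. All $\kappa_n$ lie in a finite-dimensional space, so there is a three-dimensional $\mathbb C$-space of finitely supported sequences $(a_n)$ with $\sum a_n\kappa_n=0$. Each gives a closed rational 1-form $\omega=\sum a_n\,d\sigma_n/\sigma_n$ with $\omega(V)=\sum a_n\kappa_n=0$. The map $(a_n)\mapsto\omega$ is injective, since $a_n$ is the residue of $\omega$ along $\Sigma_n$ and the $\Sigma_n$ are distinct. So we have $\mathbb C$-independent closed forms $\omega_1,\omega_2,\omega_3$ annihilating $V$.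

The rational 1-forms annihilating $V$ form a $K$-space of dimension $2$. So, after renumbering, for some $r\in\{1,2\}$ the forms $\omega_1,\dots,\omega_r$ are $K$-independent and $\omega_3=\sum_{i\le r}h_i\omega_i$ with $h_i\in K$. Not all $h_i$ are constant, by $\mathbb C$-independence. Taking $d$ gives $\sum_{i\le r}dh_i\wedge\omega_i=0$. If $r=1$, then $dh_1\in K\omega_1$. If $r=2$, wedging with $\omega_1$ and with $\omega_2$ gives $dh_2,dh_1\in K\omega_1+K\omega_2$. In all cases $V(h_i)=dh_i(V)=0$. Let $h$ be a nonconstant one among the $h_i$.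

**Step 9: contradiction.** Since $x,f,f'$ are independent, $p_1$ and the denominator of $h$ are not identically zero along $jf$. As $f''=-p_0/p_1$ along $jf$, we get $\frac d{dx}h(x,f,f')=\big((e_1+f''e_2)h\big)(jf)=(Vh/p_1)(jf)=0$. So $h(x,f,f')$ is constant with $h$ nonconstant, which contradicts the algebraic independence of $x,f,f'$. So $N\ne2$.

## 14. The case $N\ge3$

Assume that $x,f,\dots,f^{(N-1)}$ are algebraically independent and $f^{(N)}$ is algebraic over the field they generate. Let $K=\mathbb C(J^{N-1})$, identified with $\mathbb C(x,f,\dots,f^{(N-1)})$ by evaluation along $j^{N-1}f$. Let $P=\sum_{i\le d}p_iy_N^i\in K[y_N]$ be irreducible with $P(j^Nf)=0$, $d\ge1$, $p_d\ne0$. Now $F$ acts on $y_N$ by affine maps, and an affine map carries the mean of the roots of a polynomial to the mean of the image roots. So we follow the mean.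

**Step 1: the mean of the roots.** By (15) for $F$, $P\circ F^{(N)}=\sum_i(p_i\circ F^{(N-1)})(a_Ny_N+b_N)^i$. It has degree $d$ in $y_N$, since $a_N\ne0$ and $F^{(N-1)}$ is dominant. By (16) it vanishes along $j^Nf$. So it equals $uP$ with $u\in K^\times$. The coefficients of $y_N^d$ and $y_N^{d-1}$ give
$$(p_d\circ F^{(N-1)})\,a_N^d=up_d,\qquad (p_d\circ F^{(N-1)})\,d\,a_N^{d-1}b_N+(p_{d-1}\circ F^{(N-1)})\,a_N^{d-1}=up_{d-1}.$$
Dividing the second by the first, $R:=-\frac{p_{d-1}}{d\,p_d}\in K$ satisfies $R\circ F^{(N-1)}=a_NR+b_N$. Let $A_ny_N+B_n$ be the last component of $(F^n)^{(N)}$, so $A_n=\rho_{F^n}/T_{F^n}^N$ by (15). From (14), $A_{n+1}=(a_N\circ(F^n)^{(N-1)})A_n$ and $B_{n+1}=(a_N\circ(F^n)^{(N-1)})B_n+b_N\circ(F^n)^{(N-1)}$. Hence by induction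
$$R\circ(F^n)^{(N-1)}=A_nR+B_n\qquad(n\ge0). \tag{27}$$
Let $Q\in\mathbb C[J^{N-1}]$ be the denominator of $R$ in lowest terms. We shall show that $Q$ is divisible by every $\sigma_n$.

**Step 2: $R$ is regular at generic points of $\gamma_0\times\mathbb C^{N-2}\subset J^{N-1}$.** Some coefficient of $Q$ with respect to $y_2,\dots,y_{N-1}$ is a nonzero polynomial in $(x,y,m)$. By Lemma 9 it does not vanish on some $\gamma_n$. At points near $w_0$, $F^n$ is regular with $\rho_{F^n}\ne0$. So by Section 7, Step 3, at generic jets over points of $\gamma_0$ near $w_0$, $(F^n)^{(N-1)}$ is a local biholomorphism taking $\gamma_0\times\mathbb C^{N-2}$ onto an open part of $F^n(\gamma_0,w_0)\times\mathbb C^{N-2}$, and $A_n,B_n$ are regular with $A_n\ne0$. $Q$ does not vanish identically on this open part; otherwise all its coefficients would vanish on an open part of the germ, hence on $\gamma_n$. So at some such jet $R=\big(R\circ(F^n)^{(N-1)}-B_n\big)/A_n$ is regular. Hence $R$ is regular at generic points of $\gamma_0\times\mathbb C^{N-2}$.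

**Step 3: $R$ is not regular at generic points of $\Lambda\times\mathbb C^{N-2}$.** By Section 12, $F^{(N-1)}$ is regular at generic points of $\Lambda\times\mathbb C^{N-2}$ and is there
$$(x,m,y_2,\dots,y_{N-1})\mapsto\big(0,-1,\tfrac1m,\ \zeta(x,m),\ G_3(x,m,y_2),\dots,G_{N-1}(x,m,y_2,\dots,y_{N-2})\big).$$
This does not involve $y_{N-1}$. As a map of the $N-1$ variables $(m,x,y_2,\dots,y_{N-2})$ to the $N-1$ coordinates $(m,y_2,\dots,y_{N-1})$ of $\gamma_0\times\mathbb C^{N-2}$ it has a triangular Jacobian with diagonal entries $-m^{-2},\zeta_x,\varepsilon_3,\dots,\varepsilon_{N-1}$. These are generically nonzero by (25), so the map is dominant onto $\gamma_0\times\mathbb C^{N-2}$. By Step 2, $R\circ F^{(N-1)}$ is regular at generic points of $\Lambda\times\mathbb C^{N-2}$, and its restriction is independent of $y_{N-1}$.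

On the other hand $a_N=\rho/T^N$ is regular and vanishes at generic points of $\Lambda\times\mathbb C^{N-2}$. Since $Y_N=a_Ny_N+b_N$, the function $b_N$ restricts to $G_N$ there, and $\partial G_N/\partial y_{N-1}=\varepsilon_N\not\equiv0$ by (25). So
$$a_NR=R\circ F^{(N-1)}-b_N$$
is regular at generic points of $\Lambda\times\mathbb C^{N-2}$, and its restriction depends on $y_{N-1}$, hence is not identically zero. If $R$ were regular at generic points of $\Lambda\times\mathbb C^{N-2}$, then $a_NR$ would vanish there. So it is not.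

**Step 4: copies on $\Sigma_n$, and the end.** By Lemma 7 and Section 7, Step 3, at generic jets over generic points of $\Sigma_n$, $(F^n)^{(N-1)}$ is a local biholomorphism carrying $\Sigma_n\times\mathbb C^{N-2}$ onto an open part of $\Lambda\times\mathbb C^{N-2}$, with $A_n,B_n$ regular. If $R$ were regular at generic points of $\Sigma_n\times\mathbb C^{N-2}$, then by (27) $R\circ(F^n)^{(N-1)}$ would be regular at such jets. Composing with the local inverse, $R$ would be regular at some, hence at generic, points of $\Lambda\times\mathbb C^{N-2}$, contrary to Step 3. So $Q$ vanishes on $\Sigma_n\times\mathbb C^{N-2}$, i.e. $\sigma_n\mid Q$, for every $n\ge0$. By Lemma 7 the $\sigma_n$ are infinitely many pairwise non-associated irreducible polynomials, and $Q\ne0$. This is impossible.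

So no $N\ge0$ is possible, which proves Theorem 1, and with it Corollaries 2 and 3. $\blacksquare$
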